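# Characteristic factors of polynomial averages: algebraic relations, and relations in several copies

## 1. Algebraic relations always obstruct: skew products on tori

Throughout, $(X,\mathcal X,\mu,T)$ is an invertible measure-preserving system that is totally ergodic: $T,T^2,T^3,\dots$ are all ergodic. We write $T^hf=f\circ T^h$ and $e(t)=e^{2\pi i t}$; functions are complex valued. Given integral polynomials $P_1,\dots,P_k\in\mathbb Z[n]$ we put $P_0:=0$ and
$$\xi_i=\xi_i(m,n):=m+P_i(n),\qquad 0\le i\le k .$$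

We study averages $\frac1N\sum_{n\le N}T^{P_1(n)}f_1\cdots T^{P_k(n)}f_k$ and ask how much of each $f_i$ the limit can see. The measuring stick is the following.

**Definition (seminorms, Host–Kra factors).** For ergodic $T$ and bounded $f$ the Gowers–Host–Kra seminorms are given by $|||f|||_1=|\int f\,d\mu|$ and
$$|||f|||_{j+1}^{2^{j+1}}=\lim_{H\to\infty}\frac1H\sum_{h=1}^H|||\bar f\,T^hf|||_j^{2^j}.\tag{1}$$
The Host–Kra factor $\mathcal Z_s$, $s\ge0$, is characterized by $\mathbb E(f\mid\mathcal Z_s)=0\iff|||f|||_{s+1}=0$.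

Thus $\mathcal Z_0$ is the $\sigma$-algebra of invariant sets (trivial here), $\mathcal Z_s$ is a factor of $\mathcal Z_{s+1}$, and $\mathbb E(T^cf\mid\mathcal Z_s)=T^c\mathbb E(f\mid\mathcal Z_s)$. As a small example let $Tf=\lambda f$ with $|f|=1$, $\lambda\neq1$. Then $\int f=0$, so $\mathbb E(f\mid\mathcal Z_0)=0$. But $\bar fT^hf=\lambda^h$ has $|||\cdot|||_1=1$, so $|||f|||_2=1$ and $\mathbb E(f\mid\mathcal Z_1)\ne0$.

**Definition (characteristic factor).** Let $\mathcal P=\{P_1,\dots,P_k\}$ be distinct integral polynomials. $\mathcal Z_s$ is *characteristic* for $\mathcal P$ if for all totally ergodic systems and all $f_i\in L^\infty(\mu)$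
$$\lim_{N\to\infty}\Big\|\frac1N\sum_{n=1}^N \prod_{i=1}^kT^{P_i(n)}f_i-\frac1N\sum_{n=1}^N \prod_{i=1}^kT^{P_i(n)}\mathbb E(f_i\mid\mathcal Z_s)\Big\|_{L^2(\mu)}=0.$$

**Definition (algebraic relation).** An *algebraic relation of degree $s$* for $\mathcal P$ is an identity in $m,n$
$$Q_0(\xi_0)+Q_1(\xi_1)+\dots+Q_k(\xi_k)=0,\tag{2}$$
with $Q_i\in\mathbb R[x]$ and $\max_i\deg Q_i=s$.

For example $\{n,n^2,n+n^2\}$ satisfies $m-(m+n)-(m+n^2)+(m+n+n^2)=0$, of degree 1. The family $\{n,2n,n^2\}$ satisfies $(m^2+2m)-2(m+n)^2+(m+2n)^2-2(m+n^2)=0$, of degree 2.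

Two cases by hand. For $\{n\}$ the mean ergodic theorem gives $\frac1N\sum T^nf\to\int f$, so $\mathcal Z_0$ is characteristic. Applying $\partial_n$ to $Q_0(m)+Q_1(m+n)=0$ shows that $Q_1$, hence $Q_0$, is constant, so there is no relation of degree $\ge1$. For $\{n,2n\}$ we have the relation $m-2(m+n)+(m+2n)=0$ of degree 1. If $Tf=\lambda f$, $|f|=1$, $\lambda^2\ne1$, then $T^n(\bar f^2)\,T^{2n}f=\lambda^{-2n}\lambda^{2n}\bar f^2f=\bar f$ for every $n$, although $\int\bar f^2=\int f=0$. So $\mathcal Z_0$ is not characteristic.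

The following known cases point the same way. If $1,P_1,\dots,P_k$ are linearly independent, then $\mathcal Z_0$ is characteristic (Frantzikinakis–Kra 2005). For $\{n,\dots,kn\}$ the smallest $s$ with $\mathcal Z_s$ characteristic is $k-1$ (Host–Kra 2005; Ziegler 2007), and the same holds for $\{P(n),\dots,kP(n)\}$ with $P$ nonconstant (Frantzikinakis 2008). The text "The polynomial Szemerédi theorem and beyond" contains the following conjecture.

**Conjecture.** $\mathcal Z_s$ is characteristic for $\mathcal P$ iff $\mathcal P$ satisfies no algebraic relation of degree $s+1$ or higher.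

One direction is easy: each relation can be written into a skew product on a torus.

**Proposition 1.** If $\mathcal P$ satisfies an algebraic relation of degree $\ge s+1$, then $\mathcal Z_s$ is not characteristic for $\mathcal P$.

**Step 1: a relation with integer coefficients and degree exactly $d:=s+1$.** The purpose is to have coefficients that can serve as frequencies on a torus. Applying $\partial_m$ to (2) replaces each $Q_i$ by $Q_i'$, so we may lower the degree to exactly $d$. The solutions of (2) with all $\deg Q_i\le d$ form a real vector space defined by linear equations with rational coefficients, so rational solutions span it. Those of degree $<d$ form a proper subspace, so some rational solution has degree $d$. After scaling, $Q_i(x)=\sum_{j=0}^dq_{i,j}\binom xj$ with $q_{i,j}\in\mathbb Z$. Since $\binom{m+p}j=\sum_r\binom mr\binom p{j-r}$ and the $\binom mr$ are linearly independent, (2) says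
$$\sum_{i=0}^k\ \sum_{j=r}^dq_{i,j}\binom{P_i(n)}{j-r}=0\qquad(0\le r\le d).\tag{3}$$
For $r=d$ this is $\sum_iq_{i,d}=0$. Hence $q_{i_1,d}\neq0$ for some $i_1\ge1$.

**Step 2: the system.** Let $\alpha$ be irrational, $X=\mathbb T^d$ and $x_0:=\alpha$, and let $T$ act by $(Tx)_j=x_j+x_{j-1}$ for $1\le j\le d$. By Pascal's rule, $(T^nx)_j=\sum_{l=0}^j\binom nl x_{j-l}$ for all $n\in\mathbb Z$. We check that $T^q$ is ergodic for $q\ge1$. Composition with $T^q$ maps the character $e(k\cdot x)$ to a constant times $e(k'\cdot x)$, where $k'_r=\sum_{j\ge r}k_j\binom q{j-r}$. Let $\phi\in L^2$ be $T^q$-invariant. Then $|\hat\phi|$ is constant along orbits of $k\mapsto k'$, so $\hat\phi(k)=0$ if the orbit of $k$ is infinite. If the largest $\ell$ with $k_\ell\ne0$ is $\ge2$, the orbit is infinite, because $k'_\ell=k_\ell$ and $k'_{\ell-1}=k_{\ell-1}+qk_\ell$. If $k=(k_1,0,\dots,0)\ne 0$, then $e(k_1x_1)\circ T^q=e(qk_1\alpha)e(k_1x_1)$ with $e(qk_1\alpha)\ne1$, so again $\hat\phi(k)=0$. Thus $\phi$ is constant.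

**Step 3: characters with top index $d$ are orthogonal to $\mathcal Z_{d-1}$.** Let $f=\mathrm{const}\cdot e(\sum_{j\le\ell}q_jx_j)$ with $q_\ell\neq0$. We claim that $|||f|||_\ell=0$, by induction on $\ell$. For $\ell=1$, $\int e(q_1x_1)=0$. For $\ell\ge2$, $\bar fT^hf$ is a constant times a character without $x_\ell$ and with frequency $hq_\ell\ne0$ in $x_{\ell-1}$, so $|||\bar fT^hf|||_{\ell-1}=0$ for $h\ge1$, and (1) gives the claim.

**Step 4: conclusion.** Put $f_i(x)=e\big(\sum_{j=0}^dq_{i,j}x_j\big)$. Then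
$$\prod_{i=0}^kf_i(T^{P_i(n)}x)=e\Big(\sum_{r=0}^dx_r\sum_{i}\sum_{j\ge r}q_{i,j}\binom{P_i(n)}{j-r}\Big)=1$$
by (3). So $\frac1N\sum_{n\le N}\prod_{i\ge1}T^{P_i(n)}f_i=\bar f_0$ for all $N$, of norm 1. But $\mathbb E(f_{i_1}\mid\mathcal Z_{d-1})=0$ by Step 3, so the second average in the definition of "characteristic" is $0$. Hence $\mathcal Z_{d-1}=\mathcal Z_s$ is not characteristic. $\square$

Only abelian groups entered: the tori $\mathbb R^d/\mathbb Z^d$ with a unipotent affine map. For the converse we must control all systems, and after a structure theorem this means nilsystems, where the group need not be abelian. What changes when it is not?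

## 2. Noncommuting coordinates and relations in several copies

Let us look at the simplest nonabelian situation. Suppose a system has two vector-valued coordinates $x,y$ which move polynomially with time, and a central coordinate $u$ which records a bilinear expression in $x$ and $y$, because the group law adds $b(x,\tilde y)$ to the centre. Consider $k+1$ points of an orbit at the times $\xi_0(m,n),\dots,\xi_k(m,n)$. The tuples of $x$-parts lie in the span of the vectors $(\xi_i^a)_i$, and so do the tuples of $y$-parts. The group generated by all these tuples multiplies arbitrary elements, so the $x$-part of one factor and the $y$-part of another come from unrelated parameters $(m,n)$ and $(m',n')$. The products create the central tuples $\big(\xi_i(m,n)^a\,\xi_i(m',n')^b\big)_i$. A linear constraint on the central coordinates that is to survive in the group is therefore an identity in four variables,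
$$\sum_iG_i\big(\xi_i(m,n),\xi_i(m',n')\big)=0 .$$
With brackets of length $q$ there are $q$ independent copies. Differentiating once in each copy leads to the right notion.

**Definition ($q$-relation).** Let $q\ge1$. A *$q$-relation* for $\{P_1,\dots,P_k\}$ is a tuple $(K_0,\dots,K_k)$, not all zero, $K_i\in\mathbb R[u_1,\dots,u_q]$, such that
$$\sum_{i=0}^k K_i\big(\xi_i(m_1,n_1),\dots,\xi_i(m_q,n_q)\big)\prod_{l=1}^q\partial_l\,\xi_i(m_l,n_l)=0\tag{4}$$
identically, for every choice $\partial_l\in\{\partial_{m_l},\partial_{n_l}\}$. Its *degree* is $q+\max_i\deg K_i$.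

Note that $\partial_m\xi_i=1$ and $\partial_n\xi_i=P_i'(n)$. For $q=1$ let $Q_i'=K_i$. Then (4) says that both partial derivatives of $\sum_iQ_i(\xi_i)$ vanish, i.e. that this sum is constant, and the constant can be absorbed in $Q_0$. So *$1$-relations of degree $d$ are exactly the algebraic relations of degree $d\ge1$*, up to constants in the $Q_i$. An example with $q=2$: for $\{n,2n,3n\}$ the constants $(1,-3,3,-1)$ form a $2$-relation of degree $2$. Indeed $\partial_l\xi_i\in\{1,i\}$, so the products in (4) are $1,i,i^2$, and the third difference $\sum_i(-1)^i\binom3i(\cdot)$ kills them.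

Here are the results.

**Theorem A.** Let $P_t=tn$ $(1\le t\le 4)$, $P_5=n^3+n$, $P_6=n^3+2n^2-n$, $P_7=n^3-2n^2-n$. Then $\{P_1,\dots,P_7\}$ satisfies no algebraic relation of degree $\ge4$, but $\mathcal Z_3$ is not characteristic for it.

In particular the Conjecture is false.

**Theorem B.** For every family of distinct integral polynomials and every $s\ge0$: $\mathcal Z_s$ is characteristic iff there is no $q$-relation of degree $\ge s+1$ for any $q\ge1$.

**Theorem C.** The equivalence in the Conjecture holds for all families if $s\in\{0,1,2\}$. For each $s\ge3$ there is a family with no relation of degree $\ge s+1$ for which $\mathcal Z_s$ is not characteristic. The implication "characteristic $\Rightarrow$ no relation" holds for all $s$.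

The last sentence of Theorem C is Proposition 1. We shall use two harmless changes of variables.

**Lemma 2.** (i) Replacing every $P_i$ by $P_i-P_i(0)$ changes neither whether $\mathcal Z_s$ is characteristic nor for which $q,d$ a $q$-relation of degree $d$ exists. (ii) For $M\ge1$ and $0\le j<M$ let $P_i^{(j)}(n)=(P_i(Mn+j)-P_i(j))/M$. Then $P^{(j)}_i\in\mathbb Z[n]$, and if $\{P_i^{(j)}\}$ has a $q$-relation of degree $d$, so has $\{P_i\}$.

*Proof.* (i) Replace $f_i$ by $T^{P_i(0)}f_i$ and use $\mathbb E(T^cf\mid\mathcal Z_s)=T^c\mathbb E(f\mid\mathcal Z_s)$. For relations, replace $K_i(u)$ by its translate $K_i(u_1+P_i(0),\dots,u_q+P_i(0))$; the translations can be undone. (ii) By Taylor's formula $P_i(Mn+j)-P_i(j)=\sum_{r\ge1}\frac{P_i^{[r]}(j)}{r!}M^rn^r$, where $P_i^{[r]}$ is the $r$-th derivative and $P_i^{[r]}(j)/r!\in\mathbb Z$; this is divisible by $M$. Substitute $m_l=\mu_l/M$, $n_l=(\nu_l-j)/M$ in a $q$-relation $(K_i)$ for $\{P_i^{(j)}\}$. Then $m_l+P_i^{(j)}(n_l)=\big(\xi_i(\mu_l,\nu_l)-P_i(j)\big)/M$,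 and the first derivatives of the left side at $(m_l,n_l)$ equal those of $\xi_i$ at $(\mu_l,\nu_l)$. So $K_i\big((u_l-P_i(j))_l/M\big)$ is a $q$-relation for $\{P_i\}$ of the same degree. $\square$

After (i) some of $P_0,\dots,P_k$ may coincide. The definitions of "characteristic" and "$q$-relation" still make sense for such lists.

## 3. Setting the copies equal: fine up to degree three, not at degree four

If one believes Theorem B, a natural way to rescue the Conjecture is to turn a $q$-relation into an ordinary one: integrate in all copies but one, then set the copies equal. Let us see how far this goes.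

**Lemma 3 (lowering the degree).** If there is a $q$-relation of degree $d\ge2$, then for some $q'$ there is a $q'$-relation of degree $d-1$.

*Proof.* Suppose $\max_i\deg K_i\ge1$. Choose $l$ such that $u_l$ occurs in the top-degree part of some $K_i$ of maximal degree, and apply $\partial_{m_l}$ to (4). Since $\partial_{m_l}\partial_l\xi_i(m_l,n_l)=0$ and $\partial_{m_l}\xi_i=1$, this replaces $K_i$ by $\partial_{u_l}K_i$ and lowers the maximal degree by exactly one. If all $K_i$ are constant, then $q=d\ge2$; taking $\partial_q=\partial_{m_q}$ makes the last factor $1$, and the same constants form a $(q-1)$-relation of degree $d-1$. $\square$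

**Lemma 4 (collapse).** If a family has a $q$-relation of degree $d\in\{1,2,3\}$, it has an algebraic relation of degree $d$.

*Proof.* By Lemma 2(i) let $P_i(0)=0$, so $\xi_i(0,0)=0$. The left sides of (4) for $\partial_l=\partial_{m_l},\partial_{n_l}$ are the two partial derivatives in $(m_l,n_l)$ of the expression in which $K_i$ is replaced by $\int_0^{u_l}K_i$ and the factor $\partial_l\xi_i$ is removed. That expression vanishes at $(m_l,n_l)=(0,0)$, hence identically. Do this in all variables but one and then set all $(m_l,n_l)=(m,n)$. The result is $\sum_iR_i(\xi_i)\,\partial\xi_i=0$ for $\partial\in\{\partial_m,\partial_n\}$, a $1$-relation if the $R_i$ are not all zero.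

If $q=1$ there is nothing to do. If all $K_i=\kappa_i$ are constant, then $q=d$ and $R_i=\kappa_iu^{d-1}$, a $1$-relation of degree $d$. If $q\ge2$ and some $K_i$ is not constant, then $d\le3$ forces $d=3$, $q=2$, $K_i=a_iu_1+b_iu_2+c_i$. Integrating in variable $1$ gives $R_i=(\frac{a_i}2+b_i)u^2+c_iu$; integrating in variable $2$ gives $R_i=(a_i+\frac{b_i}2)u^2+c_iu$. If the quadratic coefficients vanished for all $i$ in both cases, all $a_i,b_i$ would be $0$. So one of the two is a $1$-relation of degree $3$. $\square$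

Now degree $4$. Constant $K_i$ ($q=4$) collapse as before. For $q=3$ and linear part $au_1+bu_2+cu_3$ the three ways to collapse give the quantities $\frac a2+\frac b2+c$, $\frac a2+b+\frac c2$, $a+\frac b2+\frac c2$. They vanish together only if $a=b=c$ and $2a=0$, so some collapse keeps degree $4$. But for $q=2$ with quadratic part $au_1^2+bu_1u_2+cu_2^2$ the two ways give $\frac a3+\frac b2+c$ and $a+\frac b2+\frac c3$. *These vanish together on a line*: $a=c$, $b=-\frac83a$. This is where the approach stops. The polynomial that escapes is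
$$3u_1^2-8u_1u_2+3u_2^2=\partial_{u_1}\partial_{u_2}\psi,\qquad \psi(u_1,u_2)=u_1^3u_2-2u_1^2u_2^2+u_1u_2^3 ,$$
and $\psi$ and both its first derivatives vanish on the diagonal: $\partial_{u_2}\psi=u_1^3-4u_1^2u_2+3u_1u_2^2$ is $0$ at $u_1=u_2$, and symmetrically for $\partial_{u_1}\psi$.

This suggests the idea for a counterexample: find a family with an identity $\sum_i\big(c_i\psi(\xi_i,\xi_i')+\text{lower degree}\big)=0$ in two copies, which setting the copies equal does not detect, and a nilsystem whose central coordinate records $\psi$.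

## 4. Seven polynomials with a two-copy identity and no relation of degree four

For a weight vector $q=(q_i)_{0\le i\le k}$ and functions $f_i$ write $q[f]=\sum_iq_if_i$. Primes denote a second copy: $\xi_i'=\xi_i(m',n')$, $P_i'=P_i(n')$ (in this section and the next three no derivative is meant).

**Choosing the weights.** The fourth difference $c=(1,-4,6,-4,1)$ on $0,n,2n,3n,4n$ (and $c_i=0$ otherwise) removes $m,m'$ from $\psi(\xi,\xi')$. Indeed, $\psi(m+tn,m'+tn')$ is a polynomial in $t$ of degree $\le4$ with $t^4$-coefficient $\psi(n,n')$, so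
$$c[\psi(\xi,\xi')]=24\,\psi(n,n').$$
To cancel $24\psi(n,n')$ we use terms $e_i\xi_i\xi_i'$ of lower degree. We need $e[1]=0$ and $e[P]=0$, so that $e[\xi\xi']=e[mm'+mP'+m'P+PP']=e[PP']$, and we need $e[PP']=-24\psi(n,n')$. Now $\psi(n,n')=n^3n'-2n^2n'^2+nn'^3$ is a symmetric bilinear form in $(n,n^2,n^3)$ and $(n',n'^2,n'^3)$, so it is a combination of squares $PP'$. The polynomials $P_5,P_6,P_7$ of Theorem A do this: take
$$e_0=-36,\quad e_1=48,\quad e_2=-12,\quad e_3=e_4=0,\quad e_5=-12,\quad e_6=e_7=6 .$$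
Then $e[1]=-36+48-12-12+6+6=0$ and $e[P]=48n-24n-12(n^3+n)+6(2n^3-2n)=0$. Since $P_{6},P_7=(n^3-n)\pm2n^2$,
$$e[PP']=48nn'-48nn'-12(n^3+n)(n'^3+n')+6\{2(n^3-n)(n'^3-n')+8n^2n'^2\}=-24(n^3n'-2n^2n'^2+nn'^3).$$
Altogether
$$c[\xi^3\xi'-2\xi^2\xi'^2+\xi\xi'^3]+e[\xi\xi']=0\quad\text{for all }m,n,m',n'.\tag{5}$$
We also record $c[\xi^j]=0$ for $j\le3$, hence $c[P^j]=0$ for $j\le3$, and $e[P^2]=-24\psi(n,n)=0$.

**Proposition 5.** The family of Theorem A satisfies no algebraic relation of degree $\ge4$.

*Proof.* Applying powers of $\partial_m$, it suffices to exclude degree exactly $4$. Let $\sum_{i=0}^7Q_i(\xi_i)=0$ with $Q_i(x)=\sum_{j\le4}q_{j,i}x^j$; we show $q_4=0$. With $q_j=(q_{j,i})_i$, the coefficient of $m^r$ gives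
$$\sum_{j\ge r}\tbinom jr\,q_j[P^{\,j-r}]=0\quad\text{in }\mathbb R[n]\tag{$E_r$}$$
(with $P^0=1$, also for $i=0$). For $0\le t\le4$, $P_t^p=t^pn^p$ contributes only to $n^p$. Let $\mathcal N=\{5,6,7\}$.

**Step 1: $q_3$ and $q_4$ vanish on $\mathcal N$.** The point is to isolate cubes of the cubic polynomials. Otherwise let $J\in\{3,4\}$ be maximal with $\rho:=q_J|_{\mathcal N}\ne0$. In $(E_{J-3})$ the terms $j<J$ have exponent $\le2$, so degree $\le6$. Terms $j>J$ live on $t\le4$ and have degree $\le4$, and the part of $j=J$ on $t\le4$ has degree $\le 3$. So the coefficients of $n^9,n^8,n^7$ come only from $q_J[P^3]$ on $\mathcal N$. Since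
$$P_5^3=n^9+3n^7+\cdots,\quad P_6^3=n^9+6n^8+9n^7+\cdots,\quad P_7^3=n^9-6n^8+9n^7+\cdots,$$
we get $\rho_5+\rho_6+\rho_7=0$, $\rho_6=\rho_7$, $3\rho_5+9\rho_6+9\rho_7=0$. With $\rho_6=\rho_7=a$ and $\rho_5=-2a$ the last equation is $12a=0$. So $\rho=0$, a contradiction.

**Step 2: $q_{2,5}+q_{2,6}+q_{2,7}=0$.** This is the coefficient of $n^6$ in $(E_0)$: by Step 1 the terms $j=3,4$ live on $t\le4$ and have degree $\le4$.

**Step 3: $q_4=0$.** For $0\le p\le4$ take the coefficient of $n^p$ in $(E_{4-p})$. The term $j=4$ gives $\binom4p\sum_{t=0}^4t^pq_{4,t}$. For $j<4$ the exponent $j-(4-p)$ is $<p$, so the indices $t\le4$ contribute nothing. Indices in $\mathcal N$ contribute only if $4-p\le j\le2$: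

- $p=2$: $q_2[1]$ is constant and contributes nothing to $n^2$.
- $p=3$: $2q_2[P]$ contributes $2(q_{2,5}+q_{2,6}+q_{2,7})=0$, and $q_1[1]$ is constant.
- $p=4$: the $n^4$-coefficients of $P_5^2$, $P_6^2$, $P_7^2$ are $2$, $4-2=2$, $4-2=2$, so $q_2[P^2]$ contributes $2(q_{2,5}+q_{2,6}+q_{2,7})=0$; and $\deg q_1[P]\le3$.

So $\sum_{t=0}^4t^pq_{4,t}=0$ for $0\le p\le4$. By Vandermonde $q_{4,t}=0$ for $t\le 4$, and with Step 1 $q_4=0$. $\square$

## 5. A nine-dimensional nilmanifold whose centre records $\psi$

We need coordinates $x,y\in\mathbb R^3$, each carrying $(n,n^2,n^3)$, and a central coordinate with the bilinear form $x_3y_1-2x_2y_2+x_1y_3$. At $x=(\xi,\xi^2,\xi^3)$, $y=(\xi',\xi'^2,\xi'^3)$ this form is exactly $\psi(\xi,\xi')$. Under the shift $n\mapsto n+1$ it produces two further forms, so the centre is three-dimensional.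

Let $N=\mathbb R^3\times\mathbb R^3\times\mathbb R^3\ni(x,y,u)$, $u=(w,s,z)$, with product
$$(x,y,u)(\tilde x,\tilde y,\tilde u)=(x+\tilde x,\,y+\tilde y,\,u+\tilde u+b(x,\tilde y)),$$
$$b(x,y)=(b_1,b_2,b_3)=(x_1y_1,\;x_2y_1+x_1y_2,\;x_3y_1-2x_2y_2+x_1y_3).$$
Since $b$ is bilinear this is a group, with $(x,y,u)^{-1}=(-x,-y,-u+b(x,y))$; the elements $(0,0,u)$ are central and denoted $u$. Let $\Gamma=\mathbb Z^9$, $X=N/\Gamma$, $\mu$ Haar measure. Put
$$Ux=(x_1,\,x_2+2x_1,\,x_3+3x_2+3x_1),\quad M(w,s,z)=(w,\,s+4w,\,z-s-2w),\quad A(x,y,u)=(Ux,Uy,Mu).$$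

**$A$ is an automorphism with $A(\Gamma)=\Gamma$.** We need $b(Ux,Uy)=Mb(x,y)$. The first coordinate is clear; the second is $(x_2+2x_1)y_1+x_1(y_2+2y_1)=b_2+4b_1$; the third is
$$(x_3+3x_2+3x_1)y_1-2(x_2+2x_1)(y_2+2y_1)+x_1(y_3+3y_2+3y_1)=b_3-(x_2y_1+x_1y_2)-2x_1y_1 .$$
Also $U,M$ are integral and unipotent. By induction
$$U^px=(x_1,x_2+2px_1,x_3+3px_2+3p^2x_1),\qquad M^p(w,s,z)=(w,s+4pw,z-ps-2p^2w)\qquad(p\in\mathbb Z).$$

**The map.** Fix $\alpha,\beta$ with $1,\alpha,\beta$ linearly independent over $\mathbb Q$, put $a=((\alpha,\alpha,\alpha),(\beta,\beta,\beta),0)$ and $T(g\Gamma)=aA(g)\Gamma$. This is a $\mu$-preserving homeomorphism of $X$.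

**The orbit of $\Gamma$.** Put
$$g(n)=\Big(\alpha(n,n^2,n^3),\ \beta(n,n^2,n^3),\ \alpha\beta\big(\tfrac{n^2-n}2,\ n^3-n^2,\ \tfrac{n^3-n}3\big)\Big).$$
Then $g(0)=1$ and $g(n+1)=aA(g(n))$. The $x,y$ parts follow from $(1,1,1)+U(n,n^2,n^3)=(n+1,(n+1)^2,(n+1)^3)$. For the central part write $\alpha\beta(\omega,\sigma,\zeta)$; the new central part is $M$ of the old one plus $b\big(\alpha(1,1,1),\beta U(n,n^2,n^3)\big)=\alpha\beta(n,\,n^2+3n,\,n^3+n^2)$. So we need
$$\omega(n+1)=\omega+n,\quad \sigma(n+1)=\sigma+4\omega+n^2+3n,\quad\zeta(n+1)=\zeta-\sigma-2\omega+n^3+n^2 .$$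
With $\omega=\frac{n^2-n}2$, $\sigma=n^3-n^2$, $\zeta=\frac{n^3-n}3$ the required increments are $n$, $3n^2+n$, $n^2+n$, and these are the actual ones. By induction in both directions,
$$T^n(g\Gamma)=g(n)A^n(g)\Gamma\qquad(n\in\mathbb Z),\tag{6}$$
and consequently $T^q(gx)=\kappa_q(g)\,T^qx$ for $g\in N$, $x\in X$, with $\kappa_q(g)=g(q)A^q(g)g(q)^{-1}$. For central $u$ this reads $T^q(ux)=(M^qu)\,T^qx$.

Let $N'=\{x_1=y_1=0\}$, a normal subgroup. The fibers of $X\to\mathbb T^2$, $(x,y,u)\Gamma\mapsto(x_1,y_1)$, are the $N'$-orbits, and $T$ induces the rotation by $(\alpha,\beta)$ on $\mathbb T^2$. If $F\in L^2(\mu)$ satisfies, for each $\nu\in N'$, $F(\nu x)=F(x)$ a.e., then by Fubini $F$ is a.e. constant on almost every fiber, i.e. a function of $(x_1,y_1)$ mod $1$.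

## 6. Eigenfunctions of $T$ and functions orthogonal to $\mathcal Z_3$

**Lemma 6.** If $q\ge1$, $|\lambda|=1$, $\phi\in L^2(\mu)$ and $\phi\circ T^q=\lambda\phi$, then $\phi$ is $N'$-invariant, i.e. a function of $(x_1,y_1)\bmod1$. Consequently $T$ is totally ergodic, and all eigenfunctions of $T$ are invariant under the centre $\{(0,0,u)\}$.

**Step 1: reduce to one central frequency $(k_w,0,0)$.** Integral central elements act trivially on $X$, so $\phi=\sum_{k\in\mathbb Z^3}\phi_k$ with $\phi_k(ux)=e(k\cdot u)\phi_k(x)$. Since $T^q(ux)=(M^qu)T^qx$, composition with $T^q$ maps the $k$-component to the $(M^{\mathsf T})^qk$-component, where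
$$M^{\mathsf T}(k_w,k_s,k_z)=(k_w+4k_s-2k_z,\,k_s-k_z,\,k_z).$$
From $\phi\circ T^q=\lambda\phi$, $\|\phi_k\|$ is constant along $(M^{\mathsf T})^q$-orbits, so $\phi_k=0$ unless the orbit of $k$ is finite. The second coordinate moves by multiples of $k_z$, so $k_z=0$; then the first moves by multiples of $4k_s$, so $k_s=0$. Such $k$ are fixed, and each $\phi_k$ satisfies the same equation as $\phi$. Assume $\phi=\phi_k$, $k=(k_w,0,0)$.

**Step 2: reduce to one frequency in the remaining $N'$-directions.** For $v=(v_2,v_3,v_2',v_3')\in\mathbb R^4$ let $\hat c(v)=((0,v_2,v_3),(0,v_2',v_3'),0)$. Products of $\hat c(v)$ with any element of $N$, in either order, involve $b$ only in the coordinates $s,z$, because $b_1=x_1y_1$. So modulo the central group $\{w=0\}$, which acts trivially on $\phi$, the $\hat c(v)$ form a copy of $\mathbb R^4$ commuting with all of $N$. Integral $v$ fix $\phi$, since $\phi(\hat c(v)g\Gamma)=\phi(g\hat c(v)\Gamma)=\phi(g\Gamma)$. Hence $\phi=\sum_{l\in\mathbb Z^4}\phi_l$ with $\phi_l(\hat c(v)x)=e(l\cdot v)\phi_l(x)$.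 Modulo $\{w=0\}$ we have $T(\hat c(v)x)=\hat c(v_2,v_3+3v_2,v_2',v_3'+3v_2')\,T(x)$, so $T$ moves the index by $(l_2,l_3,l_2',l_3')\mapsto(l_2+3l_3,l_3,l_2'+3l_3',l_3')$. As in Step 1 only $l_3=l_3'=0$ survives; these $l$ are fixed and $\phi_l\circ T^q=\lambda\phi_l$. Assume $\phi=\phi_l$. Now $|\phi|$ is invariant under $T^q$, the centre and all $\hat c(v)$, so multiplying $\phi$ by the indicator of $\{|\phi|\le C\}$ keeps all properties. Assume $\phi$ bounded.

**Step 3: the frequencies vanish.** We compare $\phi$ with its translates in the $x_1$-direction. Let $v_\theta=((\theta,0,0),0,0)$ and $\psi_\theta(x)=\phi(v_\theta x)\overline{\phi(x)}$. Every element of $N'$ is a product $\hat c(v)u$. By Steps 1 and 2 it multiplies $\phi(v_\theta x)$ and $\phi(x)$ by the same scalar, so $\psi_\theta$ is $N'$-invariant, a function on $\mathbb T^2$. We compute $\kappa_q(v_\theta)$. First, $A^q(v_\theta)=((\theta,2q\theta,3q^2\theta),0,0)=v_\theta\,\hat c(2q\theta,3q^2\theta,0,0)$. Second, for $h=(\tilde x,0,0)$ and $g=(x,y,u)$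 we have $ghg^{-1}=h\cdot(0,0,-b(\tilde x,y))$: both $gh$ and $h(0,0,-b(\tilde x,y))g$ equal $(x+\tilde x,y,u)$. With $g=g(q)$, $y=\beta(q,q^2,q^3)$,
$$\kappa_q(v_\theta)=v_\theta\,\hat c(2q\theta,3q^2\theta,0,0)\,(0,0,(-q\beta\theta,*,*)).$$
Hence
$$\phi(v_\theta x)=\bar\lambda\,\phi(T^q(v_\theta x))=\bar\lambda\,\phi(\kappa_q(v_\theta)T^qx)=\bar\lambda\,e\big(q\theta(2l_2-k_w\beta)\big)\,\phi(v_\theta T^qx),$$
that is, $\psi_\theta\circ T^q=e\big(-q\theta(2l_2-k_w\beta)\big)\psi_\theta$. The rotation by $q(\alpha,\beta)$ on $\mathbb T^2$ has only countably many eigenvalues. If $2l_2-k_w\beta\ne0$, then $\psi_\theta=0$ for all but countably many $\theta$, and by $L^1$-continuity in $\theta$ also $|\phi|^2=\psi_0=0$. So $\phi\ne0$ forces $2l_2=k_w\beta$, i.e. $k_w=l_2=0$. Now $k=0$, so the centre acts trivially on $\phi$, and the same computation with $v_\theta'=(0,(\theta,0,0),0)$, where $A^q(v'_\theta)=v'_\theta\hat c(0,0,2q\theta,3q^2\theta)$ and conjugation only adds a central factor, gives eigenvalue $e(-2q\theta l_2')$.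 Thus $l_2'=0$. Hence only $k=0$, $l=0$ survives and $\phi$ is $N'$-invariant.

**Step 4: total ergodicity.** For $\lambda=1$, $\phi$ is a function on $\mathbb T^2$ invariant under rotation by $q(\alpha,\beta)$, hence constant. The last claim is the case $q=1$, as the centre lies in $N'$. $\square$

**Lemma 7.** If $f\in L^\infty(\mu)$ and $f(ux)=e(k\cdot u)f(x)$ for central $u$, with $k_z\ne0$, then $|||f|||_4=0$, so $\mathbb E(f\mid\mathcal Z_3)=0$.

*Proof.* Let $h_1,h_2\ge1$ and let $F=f\cdot\overline{T^{h_1}f}\cdot\overline{T^{h_2}f}\cdot T^{h_1+h_2}f$, the result of applying $f\mapsto\bar fT^hf$ with $h=h_1$ and then $h=h_2$. By (1) applied twice it suffices to show that $|||F|||_2=0$: averaging over $h_2$ and then $h_1$ gives $|||f|||_4=0$. For $u=(\theta,0,0)$ we have $M^mu=(\theta,4m\theta,-2m^2\theta)$, so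
$$f(T^m(ux))=e\big(\theta(k_w+4mk_s-2m^2k_z)\big)f(T^mx).$$
In $F$ the exponents are combined over $m=0,h_1,h_2,h_1+h_2$ with signs $+,-,-,+$. The constant and linear terms cancel, the quadratic one leaves $(h_1+h_2)^2-h_1^2-h_2^2=2h_1h_2$, and so $F(ux)=e(-4h_1h_2k_z\theta)F(x)$. As $h_1h_2k_z\ne0$, $F$ is orthogonal to all functions invariant under the centre, hence by Lemma 6 to all eigenfunctions of $T$. So its spectral measure has no atoms, and by (1) and Wiener's lemma $|||F|||_2^4=\lim_H\frac1H\sum_{h\le H}|\int\bar F\,T^hF\,d\mu|^2=0$. $\square$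

Let $R$ be translation of $X$ by the central element with $z=1/8$, $w=s=0$. For $f\in L^\infty$ with central components $f_k$ (bounded, being averages of translates of $f$ against characters), $f\circ R-f=\sum_k(e(k_z/8)-1)f_k$ in $L^2$, and only $k_z\neq0$ contributes. By Lemma 7 and $L^2$-continuity of conditional expectation,
$$\mathbb E(f\circ R-f\mid\mathcal Z_3)=0.\tag{7}$$

## 7. A closed set that contains all progressions but is moved off itself

By (7), if $\mathcal Z_3$ were characteristic, moving one point of a configuration $(x,T^{P_1(n)}x,\dots,T^{P_7(n)}x)$ by $1/8$ in the $z$-direction would not change averages. The identity (5) forbids exactly this.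

Let $V\subset(\mathbb R^3)^8$ be the real span of the vectors $v(m,n)=(\xi_i,\xi_i^2,\xi_i^3)_{0\le i\le7}$, $m,n\in\mathbb Z$. Since $b_3=\psi(\xi_i,\xi_i')$ and $b_1=\xi_i\xi_i'$ on pairs of such vectors, (5) says that the bilinear form
$$(x,y)\mapsto\sum_ic_ib_3(x^{(i)},y^{(i)})+\sum_ie_ib_1(x^{(i)},y^{(i)})$$
vanishes on $V\times V$. Hence
$$H=\Big\{(x^{(i)},y^{(i)},(w_i,s_i,z_i))_i\in N^8:\ x\in V,\ y\in V,\ \Phi:=\sum_i(c_iz_i+e_iw_i)=0\Big\}$$
is a subgroup of $N^8$: in products and inverses $\Phi$ changes only by this form. Let $Y=H\Gamma^8/\Gamma^8\subset X^8$.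

**Lemma 8.** (i) $Y$ is compact. (ii) $(T^{P_i(n)}x)_{0\le i\le7}\in Y$ for all $x\in X$, $n\in\mathbb Z$. (iii) Let $\zeta\in N^8$ be the central element with $z=1/8$ in coordinate $i=1$ and trivial elsewhere. Then $Y\cap\zeta Y=\emptyset$.

*Proof.* (i) $V$ is spanned by integer vectors, so its integer points form a lattice in $V$. Right multiplication by elements $(\gamma_x,\gamma_y,0)\in H\cap\Gamma^8$ with $\gamma_x,\gamma_y\in V$ integral moves $x,y$ into a compact set. The element stays in $H$, so its $u$-part lies in the subspace $\{\Phi=0\}$. This subspace has integer equations, so right multiplication by integral central elements with $\Phi=0$ moves $u$ into a compact set. So $H=D\cdot(H\cap\Gamma^8)$ with $D$ compact, and $Y$ is the image of $D$.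

(ii) By (6), with $x=g\Gamma$, it suffices that $(g(P_i(n)))_i\in H$ and $(A^{P_i(n)}(g))_i\in H$. For the first, the $x,y$ parts are $\alpha v(0,n),\beta v(0,n)\in V$, and $\Phi=\alpha\beta\big(\frac13c[P^3-P]+\frac12e[P^2-P]\big)=0$ by the identities recorded in Section 4. For the second, fix $n$. The $V$-valued polynomial $m\mapsto v(m,n)$ has all its coefficients in $V$; those of $m,m^2,m^3$ are
$$(1,2P_i,3P_i^2)_i,\qquad(0,1,3P_i)_i,\qquad(0,0,1)_i .$$
Since $U^px=x_1(1,2p,3p^2)+x_2(0,1,3p)+x_3(0,0,1)$, we get $(U^{P_i}x)_i\in V$, and likewise for $y$. Finally, with $u=(w,s,z)$ the central part of $g$, $\Phi=z\,c[1]-s\,c[P]-2w\,c[P^2]+w\,e[1]=0$.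

(iii) If $h\Gamma^8=\zeta h'\Gamma^8$ with $h,h'\in H$, then $h=\zeta h'\gamma$ with $\gamma\in\Gamma^8$, and $\zeta\gamma=h'^{-1}h\in H$. But $\Phi(\zeta\gamma)\in\frac{c_1}8+\mathbb Z=-\frac12+\mathbb Z$, so $\Phi(\zeta\gamma)\ne0$, a contradiction. $\square$

**Proof of Theorem A.** Proposition 5 is the first half. Suppose $\mathcal Z_3$ is characteristic. Let $\sigma_N$ be the average over $n\le N$ of the images of $\mu$ under $x\mapsto(x,T^{P_1(n)}x,\dots,T^{P_7(n)}x)$. Then $\sigma_N(Y)=1$ by Lemma 8(ii). Let $\sigma$ be a weak* limit point; since $Y$ is closed, $\sigma(Y)=1$. For continuous $f_0,\dots,f_7$, (7) and the characteristic property give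
$$\int f_0\cdot\frac1N\sum_{n\le N}T^{P_1(n)}(f_1\circ R-f_1)\prod_{i\ge2}T^{P_i(n)}f_i\,d\mu\longrightarrow0,$$
so $\int f_0\otimes(f_1\circ R-f_1)\otimes f_2\otimes\cdots\otimes f_7\,d\sigma=0$. By Stone–Weierstrass $\sigma$ is $\zeta$-invariant. Then $\sigma(\zeta Y)=\sigma(Y)=1$ while $Y\cap\zeta Y=\emptyset$, a contradiction. $\blacksquare$

## 8. Nilpotent groups with a unipotent automorphism

We turn to Theorem B. This section collects what its proof uses.

**Nilsystems.** A nilsystem is $G/\Gamma$ with $G$ a nilpotent Lie group, $\Gamma$ discrete and cocompact, with Haar measure and translation by some $\tau\in G$; it is $s$-step if $G$ is. With $G_1=G$, $G_{i+1}=[G,G_i]$. If $N$ is a connected, simply connected nilpotent Lie group, $\Gamma$ a lattice, $A$ a unipotent automorphism with $A\Gamma=\Gamma$ and $a_0\in N$, then $T(g\Gamma)=a_0A(g)\Gamma$ on $N/\Gamma$ is a nilsystem: take $G=N\rtimes\langle A\rangle$ (with $\langle A\rangle$ a formal copy of $\mathbb Z$), the lattice $\Gamma\rtimes\langle A\rangle$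 and $\tau=a_0A$. Here $G$ is spanned by its identity component $N$ and $\tau$. For instance, the skew product $(x_1,x_2)\mapsto(x_1+\alpha,x_2+x_1)$ is of this form with $N=\mathbb R^2$, and $G$ is $2$-step.

We use the following published facts.

- **(F1)** If all $P_i$ $(i\ge1)$ and all differences $P_i-P_j$ $(i\ne j)$ are nonconstant, then some $\mathcal Z_D$ is characteristic. For any polynomials the averages converge in $L^2$. (Host–Kra, *Convergence of polynomial ergodic averages*, 2005; Leibman, *Convergence of multiple ergodic averages along polynomials of several variables*, 2005.)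
- **(F2)** $\mathcal Z_D$ of an ergodic system is an inverse limit of $D$-step nilsystems (Host–Kra, Ann. of Math. 2005).
- **(F3)** An ergodic nilsystem is uniquely ergodic and minimal. If $G$ is spanned by its identity component and $\tau$, then $\tau$ is ergodic on $G/\Gamma$ iff it is ergodic on $G/G_2\Gamma$, and then $\mathcal Z_s$ is the factor $G/G_{s+1}\Gamma$. Every ergodic $s$-step nilsystem equals its $\mathcal Z_s$. (Parry; Leibman; Host–Kra, and their book *Nilpotent Structures in Ergodic Theory*.)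
- **(F4)** Let $H$ be connected, simply connected nilpotent, $\Lambda$ a lattice, $p:\mathbb Z^2\to H$ polynomial. If for every nontrivial character $\chi$ of $H$ with $\chi|_\Lambda=1$ the averages of $\chi\circ p$ along every Følner sequence tend to $0$, then $p(m,n)\Lambda$ is well distributed in $H/\Lambda$, i.e. averages of continuous functions along every Følner sequence converge to the Haar integral. (Leibman, ETDS 2005, on pointwise convergence for polynomial actions of $\mathbb Z^d$.)

We also use Malcev's textbook theory. If $\Gamma$ is a lattice in a simply connected nilpotent $N=\exp\mathfrak n$, then $\mathfrak n_{\mathbb Q}=\mathrm{span}_{\mathbb Q}\log\Gamma$ is a rational form of $\mathfrak n$, and every $X\in\mathfrak n_{\mathbb Q}$ has a multiple $MX$, $M\ge1$, with $\exp(MX)\in\Gamma$. If $\mathfrak h\subset\mathfrak n$ is a subalgebra spanned by rational vectors, then $H=\exp\mathfrak h$ is closed and $H\cap\Gamma$ is a lattice in $H$. Every rational form arises from some lattice.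

Finally we recall the Gowers–Cauchy–Schwarz inequality. For bounded $f_\varepsilon$, $\varepsilon\in\{0,1\}^d$, with $\mathcal C$ denoting complex conjugation, the iterated limit
$$\lim_{H_d}\frac1{H_d}\sum_{h_d\le H_d}\cdots\lim_{H_1}\frac1{H_1}\sum_{h_1\le H_1}\int\prod_\varepsilon\mathcal C^{|\varepsilon|}T^{\varepsilon\cdot h}f_\varepsilon\,d\mu$$
exists and is at most $\prod_\varepsilon|||f_\varepsilon|||_d$ in absolute value; if all $f_\varepsilon=f$ it equals $|||f|||_d^{2^d}$.

**Lemma 9 (passing to factors).** Let $Y$ be a factor of an ergodic system $X$. (i) If $f\in L^\infty(X)$ and $\mathbb E(f\mid\mathcal Z_s(X))=0$, then $\tilde f=\mathbb E(f\mid Y)$ satisfies $\mathbb E(\tilde f\mid\mathcal Z_s(Y))=0$. (ii) $\mathcal Z_s(Y)$-measurable functions are $\mathcal Z_s(X)$-measurable.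

*Proof.* (i) Seminorms of functions on $Y$ are the same computed in $Y$ or in $X$. Write $|||\tilde f|||_{s+1}^{2^{s+1}}$ as the iterated limit above. In each integral the factors with $\varepsilon\ne0$ are $Y$-measurable, so the factor $\tilde f$ at $\varepsilon=0$ may be replaced by $f$. By Gowers–Cauchy–Schwarz the limit is $\le|||f|||_{s+1}\,|||\tilde f|||_{s+1}^{2^{s+1}-1}=0$. (ii) Let $g$ be bounded and $\mathcal Z_s(Y)$-measurable, and $f=\overline{g-\mathbb E(g\mid\mathcal Z_s(X))}$. By (i), $\int fg=\int\mathbb E(f\mid Y)\,g=0$. Also $\int f\,\mathbb E(g\mid\mathcal Z_s(X))=0$, so $\int|f|^2=0$. Bounded functions suffice. $\square$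

**The filtration.** Let $\mathfrak n$ be a nilpotent Lie algebra with a nilpotent derivation $D$. Put $\mathfrak g_1=\mathfrak n$, $\mathfrak g_{i+1}=[\mathfrak n,\mathfrak g_i]+D\mathfrak g_i$, $N=\exp\mathfrak n$, $N_i=\exp\mathfrak g_i$, $A=e^D$, $G=N\rtimes\langle A\rangle$. For the skew product above $De_1=e_2$ (up to the choice of basis), $\mathfrak g_2=\mathbb Re_2$, $\mathfrak g_3=0$.

**Lemma 10.** The $\mathfrak g_i$ are decreasing $D$-invariant ideals, eventually $0$, with $[\mathfrak g_i,\mathfrak g_j]\subset\mathfrak g_{i+j}$. Moreover: (a) $[G,N_i]\subset N_{i+1}$, and $G_{i}\subset N_{i}$ for $i\ge2$; (b) $N_i\subset G_i$ for all $i\ge 1$.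

*Proof.* Assume that $\mathfrak g_i$ is a $D$-invariant ideal. Then $\mathfrak g_{i+1}\subset\mathfrak g_i$, so $[\mathfrak n,\mathfrak g_{i+1}]$ and $D\mathfrak g_{i+1}$ lie in $\mathfrak g_{i+1}$, which is again a $D$-invariant ideal. The lower central series of $\mathfrak n$ is $D$-invariant, $\mathfrak n$ acts trivially on its quotients and $D$ nilpotently, so it can be refined to a finite chain $\mathfrak n=\mathfrak f_1\supset\mathfrak f_2\supset\cdots$ ending in $0$ with $[\mathfrak n,\mathfrak f_j]+D\mathfrak f_j\subset\mathfrak f_{j+1}$; by induction $\mathfrak g_j\subset\mathfrak f_j$. The bracket property is proved by induction on $i$. For $Y\in\mathfrak g_i$, $Z\in\mathfrak g_j$, $X\in\mathfrak n$,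
$$[[X,Y],Z]=[X,[Y,Z]]-[Y,[X,Z]],\qquad[DY,Z]=D[Y,Z]-[Y,DZ],$$
and all terms on the right lie in $\mathfrak g_{i+j+1}$.

By the Baker–Campbell–Hausdorff formula, for $X\in\mathfrak n$, $Y\in\mathfrak g_i$,
$$A(\exp Y)\exp(-Y)\equiv\exp(DY),\qquad[\exp X,\exp Y]\equiv\exp[X,Y]\pmod{N_{i+2}}.$$
In the first, $(e^D-1)Y\equiv DY$ mod $\mathfrak g_{i+2}$ and the bracket terms involve $[(e^D-1)Y,Y]\in\mathfrak g_{2i+1}\subset\mathfrak g_{i+2}$; in the second, the further terms contain a double bracket and lie in $\mathfrak g_{i+2}$. This gives $[G,N_i]\subset N_{i+1}$. In particular $G/N_2=N/N_2\times\langle A\rangle$ is abelian, so $G_2\subset N_2$, and then $G_i\subset N_i$ for $i\ge2$. This is (a).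

For (b) we first show $N_i\subset G_iN_{i+1}$ by induction on $i$; $i=1$ is clear. $N_{i+1}/N_{i+2}$ is abelian and, by the displayed congruences, generated by the classes of $[A,\exp Y]$ and $[\exp X,\exp Y]$ with $Y\in\mathfrak g_i$. Write $\exp Y=g\nu$, $g\in G_i$, $\nu\in N_{i+1}$. Modulo $N_{i+2}$, which contains $[G,N_{i+1}]$, these commutators equal $[A,g]$ and $[\exp X,g]$, elements of $G_{i+1}$. So $N_{i+1}\subset G_{i+1}N_{i+2}$. Downward induction from $N_i=1$ gives $N_i\subset G_iG_{i+1}=G_i$. $\square$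

**Tuples of orbit points.** Give $\mathfrak n\otimes\mathbb R^{k+1}=\mathfrak n^{k+1}$ the coordinatewise bracket, which is bilinear over $\mathbb R^{k+1}$ with coordinatewise product. For $e\in\mathfrak n$ and $\partial\in\{\partial_m,\partial_n\}$ put, with $\xi=(\xi_i)_i\in\mathbb R^{k+1}$,
$$\omega_\partial(e;m,n)=\partial\xi\cdot e^{\xi D}e:=\sum_{j\ge0}D^je\otimes\frac{\partial\xi\;\xi^j}{j!}.$$

**Lemma 11.** For $\epsilon\in\mathfrak n$ let $g(t)=\exp(t(D+\epsilon))\exp(-tD)\in N$, computed in $\exp(\mathbb RD\oplus\mathfrak n)$, and $h(m,n)=(g(\xi_i(m,n)))_{0\le i\le k}$. Then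
$$h^{-1}\partial h=\omega_\partial(\epsilon;m,n).\tag{8}$$

*Proof.* Differentiating, $g^{-1}g'=\mathrm{Ad}(\exp tD)(D+\epsilon)-D=e^{tD}\epsilon$, because $[D,\epsilon]=D\epsilon$ and $[D,D]=0$. The chain rule gives $h^{-1}\partial h=(\partial\xi_i\,e^{\xi_iD}\epsilon)_i$. $\square$

## 9. No $q$-relation of degree $\ge s+1$ implies that $\mathcal Z_s$ is characteristic

Assume that there is no $q$-relation of degree $\ge s+1$. If $P_i-P_j=\kappa$ were constant for some $0\le i<j\le k$, then $Q(\xi_j+\kappa)-Q(\xi_i)=0$ would give $1$-relations of every degree. So (F1) applies. Expanding $f_i=\mathbb E(f_i\mid\mathcal Z_s)+(f_i-\mathbb E(f_i\mid\mathcal Z_s))$, it suffices to show: *if $\mathbb E(f_{i_0}\mid\mathcal Z_s)=0$ for some $i_0\ge1$, the averages tend to $0$ in $L^2$.*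

**Step 1: reduction to a nilsystem.** Let $\mathcal Z_D$ be characteristic. We may replace $f_i$ by $\mathbb E(f_i\mid\mathcal Z_D)$. If $D\le s$, then $f_{i_0}$ becomes $0$ and we are done. If $D>s$, by (F2) there is for each $\delta>0$ a factor $X'$ of $X$ that is a $D$-step nilsystem with $\|\mathbb E(f_i\mid\mathcal Z_D)-\mathbb E(f_i\mid X')\|_2<\delta$ for all $i$. The averages are multilinear and all functions are uniformly bounded, so replacing $f_i$ by $\mathbb E(f_i\mid X')$ costs $O(\delta)$ in $L^2$. By Lemma 9(i) the condition on $f_{i_0}$ persists. So let $X=G/\Gamma$ be a totally ergodic nilsystem with translation $\tau$.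

**Step 2: a simply connected group.** $T$ permutes the finitely many components of $X$, so total ergodicity makes $X$ connected. The orbits of $G^0$ on $X$ are open, so $X=G^0/(\Gamma\cap G^0)$, $G=G^0\Gamma$ and $\tau=a_0\gamma$ with $a_0\in G^0$, $\gamma\in\Gamma$. Then $T(g\Gamma)=a_0(\gamma g\gamma^{-1})\Gamma$ for $g\in G^0$. Conjugation by $\gamma$ is unipotent on the Lie algebra: the map $g\mapsto\gamma g\gamma^{-1}g^{-1}$ on $G^0$ fixes $1$ and has derivative $\mathrm{Ad}\gamma-1$ there, and if $G$ is $c$-step its $c$-th iterate is constantly $1$, so $(\mathrm{Ad}\gamma-1)^c=0$. Lifting to the universal cover of $G^0$ we get $X=N/\Gamma$ (new $\Gamma$) with $N=\exp\mathfrak n$ connected, simply connected nilpotent, $\Gamma$ a lattice and $T(g\Gamma)=a_0A(g)\Gamma$, where $A$ is unipotent and $A\Gamma=\Gamma$. Put $D=\log A$. It is a nilpotent derivation (since $e^{tD}$ is polynomial in $t$ and an automorphism for $t\in\mathbb Z$, hence for all $t$), rational for $\mathfrak n_{\mathbb Q}$.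

In $\hat N=\exp(\mathbb RD\oplus\mathfrak n)$ write $a_0\exp D=\exp(D+\epsilon)$, $\epsilon\in\mathfrak n$, and let $\hat\Gamma=\Gamma\exp(\mathbb ZD)$. This is a lattice with $\hat\Gamma\cap N=\Gamma$ and rational structure $\mathbb QD\oplus\mathfrak n_{\mathbb Q}$. Then
$$T(g\Gamma)=\exp(D+\epsilon)\,g\,\exp(-D)\Gamma ,$$
i.e. $T$ is left translation by $\exp(D+\epsilon)$ on $\{g\hat\Gamma:g\in N\}$.

**Step 3: generators of $\mathfrak n/\mathfrak g_2$.** Write $\epsilon=\sum_{r=0}^R\alpha_re_r$ with $\alpha_0=1$, $\alpha_0,\dots,\alpha_R$ linearly independent over $\mathbb Q$, $e_r\in\mathfrak n_{\mathbb Q}$. All $\mathfrak g_i$ are rational. On the torus $X/N_2=N/N_2\Gamma$, $T$ is rotation by $\epsilon$ mod $\mathfrak g_2$. If a nonzero rational functional $\ell$ on $\mathfrak n/\mathfrak g_2$ had $\ell(\epsilon)\in\mathbb Q$, a multiple of $\ell$ would give a nonconstant character invariant under some $T^q$, against total ergodicity. Hence *$e_1,\dots,e_R$ span $\mathfrak n/\mathfrak g_2$*: a nonzero rational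 $\ell$ killing them would have $\ell(\epsilon)=\ell(e_0)\in\mathbb Q$.

**Step 4: removing $e_0$.** We want $\epsilon$ to have only irrational coefficients. Since $D+e_0$ is rational, $\exp(D')\in\hat\Gamma$ for $D'=M(D+e_0)$ and some $M\ge1$. Put $\epsilon'=M\sum_{r\ge1}\alpha_re_r$ and $S=T^M$. As $D'+\epsilon'=M(D+\epsilon)$ and $\exp(MD)\exp(-D')\in\hat\Gamma\cap N=\Gamma$,
$$S(g\Gamma)=\exp(M(D+\epsilon))\,g\exp(-MD)\Gamma=\exp(D'+\epsilon')\,g\exp(-D')\Gamma .$$
The derivation $\mathrm{ad}D'|_{\mathfrak n}=M(D+\mathrm{ad}\,e_0)$ defines the same filtration $(\mathfrak g_i)$, by induction on $i$. Split $n$ into classes mod $M$: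
$$T^{P_i(Mn+j)}f_i=S^{P_i^{(j)}(n)}\big(T^{P_i(j)}f_i\big),\qquad\mathbb E(T^{P_{i_0}(j)}f_{i_0}\mid\mathcal Z_s)=0 .$$
By Lemma 2(ii) the families $\{P_i^{(j)}\}$ have no $q$-relation of degree $\ge s+1$. So it suffices to show that for each $j$ the averages for $S$, $\{P_i^{(j)}\}$ and the functions $T^{P_i(j)}f_i$ tend to $0$. Rename: $P_i(0)=0$, $D'\to D$, $\epsilon'\to\epsilon=\sum_{r\ge1}\alpha_re_r$ ($M$ absorbed into $e_r$), $T^{P_i(j)}f_i\to f_i$. Here $\mathcal Z_s$ still refers to $T$. Then $S^t\Gamma=g(t)\Gamma$ for $t\in\mathbb Z$, with $g$ as in Lemma 11.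

**Step 5: the group $H$ carrying the tuples.** Let $\mathfrak h\subset\mathfrak n\otimes\mathbb R^{k+1}$ be the Lie algebra generated by all $\omega_\partial(e_r;m,n)$, $1\le r\le R$, $m,n\in\mathbb R$. Equivalently it is generated by the coefficients of these polynomials in $m,n$, which are rational vectors. So $\mathfrak h$ is rational, $H=\exp\mathfrak h$ is closed and $\Lambda=H\cap\Gamma^{k+1}$ is a lattice. Let $Y=H\Gamma^{k+1}/\Gamma^{k+1}\cong H/\Lambda$ with Haar measure $m_Y$. By (8), $h^{-1}\partial h=\sum_r\alpha_r\omega_\partial(e_r)\in\mathfrak h$, and $h(0,0)=1$; so $h(m,n)\in H$. By Baker–Campbell–Hausdorff, $h$ is a polynomial map.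

**Step 6: equidistribution.** Let $\chi=e(\eta)$ be a nontrivial character of $H$ with $\chi|_\Lambda=1$, where $\eta:H\to\mathbb R$ is a homomorphism. Then $d\eta$ is a nonzero rational functional on $\mathfrak h$ killing $[\mathfrak h,\mathfrak h]$. Let $p=\eta\circ h$, a polynomial in $m,n$. By (8)
$$\partial p=\sum_{r\ge1}\alpha_r\,d\eta(\omega_\partial(e_r;m,n)),$$
where the polynomials $d\eta(\omega_\partial(e_r))$ have rational coefficients. If all nonconstant coefficients of $p$ were rational, linear independence of $1,\alpha_1,\dots,\alpha_R$ would give $d\eta(\omega_\partial(e_r))=0$ for all $r,\partial$. Then $d\eta$ would vanish on the generators and on $[\mathfrak h,\mathfrak h]$, so $d\eta=0$, a contradiction. So $p$ has an irrational nonconstant coefficient, and by Weyl's theorem averages of $e(p)$ along Følner sequences tend to $0$. By (F4), $h(m,n)\Gamma^{k+1}=(S^{\xi_i(m,n)}\Gamma)_i$ is well distributed in $Y$. As $S$ is uniquely ergodic, for continuous $f_i$ and each $n$,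
$$\int f_0\prod_{i\ge1}S^{P_i(n)}f_i\,d\mu=\lim_{L\to\infty}\frac1L\sum_{m\le L}\prod_{i\ge0}f_i(S^{\xi_i(m,n)}\Gamma).$$
Choose $L(N)\ge N$ so large that the error is $\le1/N$ for all $n\le N$, and average over the rectangles $[L(N)]\times[N]$, which form a Følner sequence:
$$\lim_N\frac1N\sum_{n\le N}\int f_0\prod_{i\ge1}S^{P_i(n)}f_i\,d\mu=\int f_0\otimes\cdots\otimes f_k\,dm_Y.\tag{9}$$
Using only one nonconstant function shows that all marginals of $m_Y$ are $\mu$. Hence both sides are controlled by $\|f_i\|_{L^1}\prod_{j\ne i}\|f_j\|_\infty$, and (9) extends to all $f_i\in L^\infty$.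

**Step 7: $\mathfrak g_i\otimes\mathbb R^{k+1}\subset\mathfrak h$ for all $i\ge s+1$.** This is where the hypothesis enters. We use downward induction on $i$, starting where $\mathfrak g_i=0$, and work modulo $\mathfrak g_{i+1}\otimes\mathbb R^{k+1}$, which lies in $\mathfrak h$ by induction. First, $\mathfrak g_i$ is spanned mod $\mathfrak g_{i+1}$ by the brackets
$$b_{\mathbf j}=[D^{j_1}e_{r_1},[\dots,D^{j_q}e_{r_q}]\dots],\qquad q\ge1,\ \sum_l(j_l+1)=i .$$
For $i=1$ this is Step 3. Passing from $i$ to $i+1$: $D$ of such a bracket is, by the Leibniz rule, a sum of brackets with one $j_l$ raised by $1$; and $[X,b_{\mathbf j}]$ is modulo $\mathfrak g_{i+2}$ a combination of the $[e_r,b_{\mathbf j}]$, since $[\mathfrak g_2,\mathfrak g_i]\subset\mathfrak g_{i+2}$.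

Fix $q$ and $r_1,\dots,r_q$. In general $b_{\mathbf j}\in\mathfrak g_{\sum(j_l+1)}$. Bracketing the generators $\omega_{\partial_l}(e_{r_l};m_l,n_l)$ in this pattern, we get for all real $(m_l,n_l)$ and all $\partial_l$, with $\xi^{(l)}=\xi(m_l,n_l)$,
$$\sum_{\mathbf j:\ \sum(j_l+1)\le i}b_{\mathbf j}\otimes\prod_l\frac{\partial_l\xi^{(l)}(\xi^{(l)})^{j_l}}{j_l!}\ \in\ \mathfrak h\pmod{\mathfrak g_{i+1}\otimes\mathbb R^{k+1}}.$$
Let $\mathcal S\subset\bigoplus_{\mathbf j:\sum(j_l+1)\le i}\mathbb R^{k+1}$ be the span of the vectors $\big(\prod_l\partial_l\xi^{(l)}(\xi^{(l)})^{j_l}/j_l!\big)_{\mathbf j}$. Suppose that $\mathcal S$ did not contain all vectors supported on the top indices $\{\sum(j_l+1)=i\}$. Then there would be a functional $(\lambda_{\mathbf j,\iota})$ killing $\mathcal S$ with $\lambda_{\mathbf j,\iota}\ne0$ for some top $\mathbf j$ and some $0\le\iota\le k$. Put $K_\iota(u)=\sum_{\mathbf j}\lambda_{\mathbf j,\iota}u^{\mathbf j}/\mathbf j!$. That the functional kills $\mathcal S$ is precisely (4),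 and the degree is $q+(i-q)=i\ge s+1$. Such a $q$-relation is excluded. So $\mathcal S$ contains all vectors supported on top indices. Under the linear map $(v_{\mathbf j})\mapsto\sum b_{\mathbf j}\otimes v_{\mathbf j}$ this gives $b_{\mathbf j}\otimes v\in\mathfrak h$ for all top $\mathbf j$ and $v\in\mathbb R^{k+1}$, modulo $\mathfrak g_{i+1}\otimes\mathbb R^{k+1}\subset\mathfrak h$. Letting $q$ and the $r_l$ vary proves the claim.

**Step 8: conclusion.** By Step 7, $m_Y$ is invariant under $N_{s+1}$ acting by left translation in coordinate $i_0$. So in (9) we may replace $f_{i_0}$ by its averages along a Følner sequence of $N_{s+1}$. These converge in $L^2(\mu)$ to the projection of $f_{i_0}$ onto $N_{s+1}$-invariant functions, i.e. functions on $X/N_{s+1}$. By Lemma 10(a) applied to $T$ (the filtration is the same), $X/N_{s+1}$ is an ergodic $s$-step nilsystem for $T$ (a point if $s=0$). By (F3) and Lemma 9(ii) functions on it are $\mathcal Z_s$-measurable. As $\mathbb E(f_{i_0}\mid\mathcal Z_s)=0$, the projection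 is $0$, so (9) is $0$ for all $f_0\in L^\infty$. The averages converge in $L^2$ by (F1), so their limit is $0$. $\square$

## 10. A $q$-relation of degree $\ge s+1$ prevents $\mathcal Z_s$ from being characteristic

Let $(K_i)$ be a $q$-relation of degree $d\ge s+1$. By Lemma 2(i) let $P_i(0)=0$; nothing below needs the $P_i$ to be distinct.

**Step 1: a rational relation and a good index.** For fixed $q$ and bounded degree, (4) is a linear system with rational coefficients, and the solutions of degree $<d$ form a proper subspace of those of degree $\le d$. So we may take $K_i=\sum_{\mathbf j}\lambda_{\mathbf j,i}u^{\mathbf j}/\mathbf j!$ rational, of degree $d$. Let $\kappa_i$ be the degree $d-q$ part of $K_i$. Taking all $\partial_l=\partial_{m_l}$ in (4) and the top-degree part in $m_1,\dots,m_q$ gives $\sum_i\kappa_i=0$, so $\kappa_i\ne0$ for some $i\ge1$. Fix $i_1\ge1$ and $\mathbf j^*$ with $|\mathbf j^*|=d-q$, $\lambda_{\mathbf j^*,i_1}\ne0$.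

**Step 2: a free system.** We choose the nilpotent Lie algebra as free as possible, so that only forced identities hold. Let $\mathfrak n$ be the free Lie algebra on letters $e_l^{(j)}$ $(1\le l\le q,\ 0\le j\le d-1)$, where $e_l^{(j)}$ has weight $j+1$, modulo weight $>d$. Let $\delta$ be the derivation with $\delta e_l^{(j)}=e_l^{(j+1)}$, $e_l^{(d)}=0$; it raises weight by $1$ and is nilpotent. Take a lattice $\hat\Gamma$ in $\exp(\mathbb R\delta\oplus\mathfrak n)$ compatible with the natural rational structure, and $M\ge1$ with $\exp(M\delta)\in\hat\Gamma$. Put $D=M\delta$, $N=\exp\mathfrak n$, $\Gamma=\hat\Gamma\cap N$ (a lattice normalized by $\exp D$), $\epsilon=\sum_l\alpha_le_l^{(0)}$ with $1,\alpha_1,\dots,\alpha_q$ independent over $\mathbb Q$, and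
$$T(g\Gamma)=\exp(D+\epsilon)\,g\,\exp(-D)\Gamma\quad\text{on }X=N/\Gamma .$$
For $d=q=1$, for example, $\mathfrak n=\mathbb R e_1^{(0)}$, $\delta=0$, and $T$ is an irrational rotation of a circle.

*The filtration.* Here $\mathfrak g_i$ is the span $W_i$ of weight $\ge i$. Clearly $[\mathfrak n,W_i]+\delta W_i\subset W_{i+1}$. Conversely $W_{i+1}$ is spanned by right-normed brackets of letters of weight $w\ge i+1$. A single letter of weight $w\ge2$ is $\delta$ of one of weight $w-1$. A longer bracket $[e_l^{(j)},b']$ lies in $[\mathfrak n,W_i]$ if $j=0$; if $j\ge1$ it equals $\delta[e_l^{(j-1)},b']-[e_l^{(j-1)},\delta b']$, and induction on $j$ applies.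

*Total ergodicity.* $\mathfrak n/\mathfrak g_2$ has basis $e_1^{(0)},\dots,e_q^{(0)}$, and $X/N_2$ is a torus rotated by $\epsilon$. A nonzero rational functional takes an irrational value on $\epsilon$, so all powers of this rotation are ergodic. For $m\ge1$, $T^m(g\Gamma)=\exp(m(D+\epsilon))g\exp(-mD)\Gamma$ has derivation $mD$ and the same filtration; by Lemma 10 its group has second commutator subgroup $N_2$, so (F3) shows that $T^m$ is ergodic.

*Invariance of $\mathcal Z_s$.* By Lemma 10(b), $N_d\subset G_d\subset G_{s+1}$. So by (F3) $\mathcal Z_s$-measurable functions are $N_d$-invariant. For $u\in N_d$ and $\phi$ bounded and $\mathcal Z_s$-measurable, $\int(f\circ u)\phi=\int f\,(\phi\circ u^{-1})=\int f\phi$, so $\mathbb E(f\circ u\mid\mathcal Z_s)=\mathbb E(f\mid\mathcal Z_s)$. Also $N_d$ is central in $N$, as $\mathfrak g_{d+1}=0$.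

**Step 3: if $\mathcal Z_s$ is characteristic, then $\mathfrak g_d\otimes1_{i_1}\subset\mathfrak h$.** Here $1_{i}\in\mathbb R^{k+1}$ is the $i$-th unit vector, and $\mathfrak h$ is the Lie algebra generated by all $\omega_\partial(e_l^{(0)};m,n)$. It is rational. Let $H=\exp\mathfrak h$ and $Y=H\Gamma^{k+1}/\Gamma^{k+1}$, which is compact. As in Section 9, (8) gives $(T^{m+P_i(n)}\Gamma)_i=h(m,n)\Gamma^{k+1}\in Y$ for integers $m,n$. For fixed $n$ the points $T^m\Gamma$ are dense by minimality, so $(T^{P_i(n)}x)_i\in Y$ for all $x\in X$. Let $\sigma$ be a weak* limit point of the averages over $n\le N$ of the images of $\mu$ under $x\mapsto(T^{P_i(n)}x)_{0\le i\le k}$; then $\sigma(Y)=1$. If $\mathcal Z_s$ is characteristic, then for $u\in N_d$ and continuous $f_i$ the relation $\mathbb E(f_{i_1}\circ u-f_{i_1}\mid\mathcal Z_s)=0$ shows, as in Section 7, that $\sigma$ is invariant under $u$ acting in coordinate $i_1$.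

Let $X_0\in\mathfrak g_d$ and let $\zeta_t\in N^{k+1}$ be $\exp(tX_0)$ in coordinate $i_1$ and trivial elsewhere. The support of $\sigma$ lies in $Y$ and is $\zeta_t$-invariant. Take a point $h\Gamma^{k+1}$ of it, $h\in H$. Then $\zeta_th\in H\Gamma^{k+1}$, and as $\zeta_t$ is central, $\zeta_t\in h^{-1}H\Gamma^{k+1}=H\Gamma^{k+1}$, for every $t\in\mathbb R$. Since $\Gamma^{k+1}$ is countable, there are $t\ne t'$ with $\zeta_t,\zeta_{t'}\in H\gamma$ for the same $\gamma$, so $\zeta_{t-t'}\in H$ and $X_0\otimes1_{i_1}\in\mathfrak h$.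

**Step 4: a functional that vanishes on $\mathfrak h$ but not on $\mathfrak g_d\otimes1_{i_1}$.** $\mathfrak n$ is graded by multidegree: the numbers of letters with index $l=1,\dots,q$. The generator $\omega_\partial(e_l^{(0)};m,n)$ involves only letters $e_l^{(j)}$, once each, because $D^je_l^{(0)}=M^je_l^{(j)}$. So $\mathfrak h$ is a graded subalgebra. Recall that the multilinear part of the free Lie algebra on letters $a_1,\dots,a_q$ has as basis the $(q-1)!$ brackets $[a_{\pi(1)},[\dots,[a_{\pi(q-1)},a_q]]]$, $\pi\in S_{q-1}$. Two consequences follow.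

- The component of $\mathfrak h$ of multidegree $(1,\dots,1)$ is spanned by the brackets $[y_{\pi(1)},[\dots,[y_{\pi(q-1)},y_q]]]$ with $y_l=\omega_{\partial_l}(e_l^{(0)};m_l,n_l)$.
- The elements $b_{\pi,\mathbf j}=[e_{\pi(1)}^{(j_{\pi(1)})},[\dots,[e_{\pi(q-1)}^{(j_{\pi(q-1)})},e_q^{(j_q)}]]]$ of weight $|\mathbf j|+q\le d$ form a basis of that component of $\mathfrak n$.

Define $\Lambda(b_{\pi,\mathbf j}\otimes1_i)=\lambda_{\mathbf j,i}M^{-|\mathbf j|}$ if $\pi=\mathrm{id}$ and $0$ if $\pi\ne\mathrm{id}$, and let $\Lambda=0$ on other multidegrees. On brackets of the $y_l$ with $\pi\ne\mathrm{id}$, $\Lambda$ vanishes. For $\pi=\mathrm{id}$, expanding $y_l=\sum_jM^je_l^{(j)}\otimes\partial_l\xi^{(l)}(\xi^{(l)})^j/j!$,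
$$\Lambda\big([y_1,[\dots,[y_{q-1},y_q]]]\big)=\sum_i\sum_{\mathbf j}\lambda_{\mathbf j,i}\prod_l\frac{\partial_l\xi_i^{(l)}(\xi_i^{(l)})^{j_l}}{j_l!}=\sum_iK_i(\xi_i^{(1)},\dots,\xi_i^{(q)})\prod_l\partial_l\xi_i^{(l)}=0$$
by (4). So $\Lambda(\mathfrak h)=0$. But $b_{\mathrm{id},\mathbf j^*}$ has weight $d$, so it lies in $\mathfrak g_d$, and $\Lambda(b_{\mathrm{id},\mathbf j^*}\otimes1_{i_1})=\lambda_{\mathbf j^*,i_1}M^{-|\mathbf j^*|}\ne0$. Hence $\mathfrak g_d\otimes1_{i_1}\not\subset\mathfrak h$, and by Step 3 $\mathcal Z_s$ is not characteristic. With Section 9 this proves Theorem B. $\blacksquare$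

## 11. The Conjecture is true for $s\le2$ and false for each $s\ge3$

**Characteristic implies no relation, all $s$.** This is Proposition 1; it is also the case $q=1$ of Section 10.

**The equivalence for $s\le2$.** Suppose $\mathcal Z_s$ is not characteristic. By Theorem B there is a $q$-relation of degree $\ge s+1$. Lemma 3, applied repeatedly, gives a $q'$-relation of degree exactly $s+1\le3$. Lemma 4 turns it into an algebraic relation of degree $s+1$. So "no relation of degree $\ge s+1$" implies that $\mathcal Z_s$ is characteristic.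

**Families for $s\ge3$.** Put $d=s+1$. For $d=4$ use Theorem A. Let $d\ge5$ and $\mathsf D=d-1\ge4$, and take the family
$$tn\ (1\le t\le d),\qquad P_{\sigma\eta}=n^{\mathsf D}-\sigma n^{\mathsf D-1}+\eta n^2+\sigma\eta n\quad(\sigma,\eta\in\{\pm1\}).$$
The design is the same as in Section 4: a $d$-th difference on the multiples of $n$, and squares of the $P_{\sigma\eta}$ to cancel the result. The signs $\sigma,\eta$ allow us to use the four characters $1,\sigma,\eta,\sigma\eta$ of $\{\pm1\}^2$, which form a basis of the functions on this set.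

**Step 1: a $2$-relation of degree $d$.** Let
$$\psi_d(u_1,u_2)=u_1^{d-1}u_2-u_1^{d-2}u_2^2-u_1^2u_2^{d-2}+u_1u_2^{d-1},$$
let $c_t=(-1)^{d-t}\binom dt$ on $tn$ $(0\le t\le d)$ and $c=0$ elsewhere, and let $e=-\frac{d!}4\times$ (the weights $\sigma\eta$ on $P_{\sigma\eta}$ and $6,-8,2$ on $0,n,2n$). Primes again denote a second copy. Summing over $\sigma,\eta$, only terms whose sign is $\sigma\eta$ survive multiplication by $\sigma\eta$:
$$\sum\sigma\eta=0,\qquad\sum\sigma\eta P_{\sigma\eta}=4n,\qquad\sum\sigma\eta P_{\sigma\eta}(n)P_{\sigma\eta}(n')=4\psi_d(n,n').$$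
In the last sum the sign $\sigma\eta$ arises as $1\cdot\sigma\eta$ from $n^{\mathsf D}$ and $n$, and as $-\sigma\cdot\eta$ from $n^{\mathsf D-1}$ and $n^2$. The weights $6,-8,2$ contribute $0$, $-8n+4n=-4n$ and $-8nn'+8nn'=0$ respectively. Hence $e[1]=0$, $e[P]=0$, and $e[\xi\xi']=e[PP']=-d!\,\psi_d(n,n')$. On the other hand $c[\psi_d(\xi,\xi')]=d!\,\psi_d(n,n')$, being the $d$-th difference in $t$ of a polynomial of degree $\le d$ with $t^d$-coefficient $\psi_d(n,n')$. So $\sum_i\hat G_i(\xi_i,\xi_i')=0$ with $\hat G_i=c_i\psi_d+e_iu_1u_2$. Differentiating once in each copy, $K_i=\partial_{u_1}\partial_{u_2}\hat G_i$ satisfies (4) with $q=2$. Since $\partial_{u_1}\partial_{u_2}\psi_d$ is nonzero of degree $d-2$ (it contains $(d-1)u_1^{d-2}$), this is a $2$-relation of degree $d$. By Theorem B, $\mathcal Z_{d-1}=\mathcal Z_s$ is not characteristic.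

It remains to exclude algebraic relations of degree $\ge d$. As in Proposition 5 it suffices to exclude degree exactly $d$. Use the notation $q_j$ and $(E_r)$ from there, now with $j\le d$ and with $\mathcal N$ the four indices $(\sigma,\eta)$. Write
$$P_{\sigma\eta}=\mathcal R+W,\quad\mathcal R=n^{\mathsf D-1}(n-\sigma),\quad W=\eta n(n+\sigma),\quad\text{so}\quad\mathcal RW=\eta n^{\mathsf D}(n^2-1).$$

**Step 2: $q_j|_{\mathcal N}=0$ for $j\ge3$.** Otherwise let $J\ge3$ be maximal with $\rho=q_J|_{\mathcal N}\ne0$. In $(E_{J-3})$ the terms on $\mathcal N$ with $j<J$ have degree $\le2\mathsf D$, and the terms on the indices $tn$ have degree $\le d<2\mathsf D$. So the coefficients of $n^a$ with $a>2\mathsf D$ come only from $\binom J3\rho[P^3]$. Now $P^3=\mathcal R^3+3\mathcal R^2W+(\text{degree}\le\mathsf D+4\le2\mathsf D)$. Here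
$$\mathcal R^3=n^{3\mathsf D-3}(n-\sigma)^3,\qquad3\mathcal R^2W=3\eta n^{2\mathsf D-1}(n^3-\sigma n^2-n+\sigma).$$
All coefficients of $\mathcal R^3$ are constants or constants times $\sigma$; those of $n^{3\mathsf D},n^{3\mathsf D-1}$ are $1,-3\sigma$. The coefficients of $n^{2\mathsf D+2},n^{2\mathsf D+1}$ in $3\mathcal R^2W$ are $3\eta,-3\sigma\eta$. As $3\mathsf D-1>2\mathsf D+2$, the coefficients of $n^{3\mathsf D}$ and $n^{3\mathsf D-1}$ give $\rho[1]=\rho[\sigma]=0$. Then $\rho[\mathcal R^3]=0$, and the coefficients of $n^{2\mathsf D+2}$ and $n^{2\mathsf D+1}$ give $\rho[\eta]=\rho[\sigma\eta]=0$. Hence $\rho=0$, a contradiction.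

**Step 3: $\sum_{\mathcal N}q_2=0$.** This is the coefficient of $n^{2\mathsf D}$ in $(E_0)$: on $\mathcal N$ only $j\le2$ remains, and the indices $tn$ give degree $\le d<2\mathsf D$.

**Step 4: $q_d=0$.** For $0\le p\le d$ compare coefficients of $n^p$ in $(E_{d-p})$. The term $j=d$ gives $\binom dp\sum_{t=0}^dt^pq_{d,t}$. For $j<d$ the indices $tn$ contribute nothing to $n^p$. Indices in $\mathcal N$ contribute only for $j\le2$, so $r=d-p\le2$:

- $r=2$: $q_2[1]$ is constant and $p=d-2\ge3$, so there is no contribution.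
- $r=1$: the $n^{\mathsf D}$-coefficient of $2q_2[P]$ on $\mathcal N$ is $2\sum_{\mathcal N}q_2=0$, and $q_1[1]$ is constant.
- $r=0$: the $n^{\mathsf D+1}$-coefficient of $P_{\sigma\eta}^2=\mathcal R^2+2\mathcal RW+W^2$ is $0$. Indeed $\mathcal R^2$ has lowest exponent $2\mathsf D-2>\mathsf D+1$, $\mathcal RW$ has only $n^{\mathsf D+2}$ and $n^{\mathsf D}$, and $\deg W^2=4<\mathsf D+1$. Also $\deg q_1[P]\le\mathsf D$.

So $\sum_{t=0}^dt^pq_{d,t}=0$ for $0\le p\le d$. By Vandermonde $q_{d,t}=0$ for all $t$, and with Step 2 $q_d=0$. There is no relation of degree $d$, and the proof of Theorem C is complete. $\blacksquare$
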